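\title{Weak P-points in compact almost P-spaces and the Continuum Hypothesis}

\begin{abstract}
Kunen asked whether every compact space of weight $\mathfrak c$ in which nonempty $G_\delta$ sets have nonempty interior contains a weak P-point, that is, a point outside the closure of every countable set of other points. We show that this statement is equivalent to the Continuum Hypothesis. When the Continuum Hypothesis fails, the counterexample is zero-dimensional and each of its points is the limit of a nontrivial convergent sequence; it is obtained by attaching free coordinates to the space of paths through a tree of height $\omega_1$. In ZFC, compact spaces of this kind without weak P-points exist exactly in the weights $\kappa\ge\max(\mathfrak c,\omega_2)$ and exactly in the $\pi$-weights $\kappa\ge\mathfrak c$.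
\end{abstract}

\section{Introduction}

Throughout, spaces are nonempty, compact and Hausdorff, and the background theory is ZFC. A $G_\delta$ set is an intersection of countably many open sets, $\mathfrak c$ is the cardinality of the continuum, and the \emph{weight} $w(X)$ of a space $X$ is the least cardinality of a base for its topology.

A point $x\in X$ is a \emph{P-point} if every $G_\delta$ set containing $x$ is a neighborhood of $x$, and a \emph{weak P-point} if $x\notin\overline D$ for every countable set $D\subseteq X\setminus\{x\}$. Both notions say that $x$ cannot be approached in countably many steps. Isolated points are P-points, and P-points are weak P-points: if $D\not\ni x$ is countable, then $X\setminus D=\bigcap_{d\in D}(X\setminus\{d\})$ is a $G_\delta$ set containing $x$, hence a neighborhood of $x$. At the other extreme, the limit $x$ of a \emph{nontrivial convergent sequence}, by which we mean a sequence in $X\setminus\{x\}$ converging to $x$, is not a weak P-point.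

A space is \emph{almost P} if every nonempty $G_\delta$ set has nonempty interior. To compare this with the notions above, let $G$ be a $G_\delta$ set in an almost P space and $x\in G$. For every open $U\ni x$ the set $G\cap U$ is a nonempty $G_\delta$ set, so $U$ meets the interior of $G$. Thus every point of $G$ lies in the \emph{closure} of $\operatorname{int}G$, while a P-point of $G$ lies in $\operatorname{int}G$ itself. Four examples show the range of behavior.
\begin{itemize}
\item In a compact metrizable space every singleton is a $G_\delta$ set. If the space is almost P, every point is isolated and the space is finite.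
\item The one-point compactification of an uncountable discrete set is almost P: a neighborhood of $\infty$ omits finitely many points, so a $G_\delta$ set containing $\infty$ omits countably many and contains an isolated point. The point $\infty$ is the limit of every sequence of distinct isolated points. So an almost P space can have points that are not weak P-points.
\item The space $\beta\omega\setminus\omega$ of free ultrafilters on $\omega$ has a base of $\mathfrak c$ nonempty clopen sets $A^*=\{u:A\in u\}$, with $A\subseteq\omega$ infinite, and has no isolated points. It is almost P: a nonempty $G_\delta$ set contains $\bigcap_nA_n^*$ for a decreasing sequence of infinite sets $A_n$, and hence contains $A^*$ for any infinite $A$ with all $A\setminus A_n$ finite.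
\item The Cantor cube $2^\lambda$, for infinite $\lambda$, has no weak P-points. If $a\in2^\lambda$, if $\xi_0,\xi_1,\dots$ are distinct coordinates and $a^n$ differs from $a$ exactly at $\xi_n$, then $a^n\ne a$ and $a^n\to a$. The cube is not almost P, because $\{b:b_{\xi_n}=a_{\xi_n}\text{ for all }n\}$ is a $G_\delta$ set with empty interior.
\end{itemize}
The following question asks whether an almost P space can fail to have a weak P-point \emph{everywhere}, as the cube does.

\begin{quote}
\textbf{Question} (Kunen; see \cite{MWP}). Let $X$ be a compact space of weight $\mathfrak c$ in which every nonempty $G_\delta$ set has nonempty interior. Is there a weak P-point in $X$?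
\end{quote}

Only spaces without isolated points matter here, and for those $\mathfrak c$ is the least possible weight (Lemma~\ref{lem:cellular}). There is a reason to expect a positive answer. Let $X$ be almost P without isolated points. Then every countable set $D=\{d_n:n<\omega\}$ is nowhere dense: given a nonempty open set $U_0$, choose nonempty open sets with $\overline{U_{n+1}}\subseteq U_n\setminus\{d_n\}$; then $\bigcap_nU_n$ is a nonempty $G_\delta$ set, and its interior is a nonempty open subset of $U_0$ missing $D$. A weak P-point is a point outside all the nowhere dense sets $\overline D\setminus D$, so the question is one of Baire category type, and almost P spaces have a strong Baire property: a shrinking recursion as above can be continued through every countable limit stage, and so avoids $\omega_1$ nowhere dense sets at a time. Under the Continuum Hypothesis (CH) the answer is known to be affirmative, and we give the short proof in Section~\ref{sec:lower}. The question is asked in ZFC alone, and there the answer depends on CH and on nothing else.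

\begin{theorem}\label{thm:main}
In ZFC, the following are equivalent.
\begin{enumerate}
\item[(1)] CH.
\item[(2)] Every compact almost P space of weight $\mathfrak c$ has a weak P-point.
\end{enumerate}
If CH fails, there is a compact, zero-dimensional, almost P space of weight $\mathfrak c$ with no weak P-point; in fact each of its points is the limit of a nontrivial convergent sequence.
\end{theorem}

Since CH is independent of ZFC (G\"odel, Cohen), statement (2) is independent of ZFC. In particular ZFC does not prove (2), and a counterexample exists in \emph{every} model of ZFC in which CH fails. The equivalence is the case $\kappa=\mathfrak c$ of a complete description of the weights of counterexamples.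

\begin{theorem}\label{thm:weights}
For a cardinal $\kappa$, there is a compact almost P space of weight $\kappa$ without weak P-points if and only if $\kappa\ge\max(\mathfrak c,\omega_2)$.
\end{theorem}

A \emph{$\pi$-base} of $X$ is a family of nonempty open sets such that every nonempty open set contains a member of the family, and the \emph{$\pi$-weight} $\pi w(X)$ is the least cardinality of a $\pi$-base. The almost P property speaks only about nonempty open sets contained in given sets, so one may ask whether $\pi$-weight can replace weight in the question. It cannot, even under CH.

\begin{theorem}\label{thm:pi}
There is a compact almost P space of $\pi$-weight $\mathfrak c$ and weight $2^{\omega_1}$ without weak P-points. Hence a compact almost P space of $\pi$-weight $\kappa$ without weak P-points exists if and only if $\kappa\ge\mathfrak c$.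
\end{theorem}

The counterexamples are built from a tree of height $\omega_1$ and a Cantor cube. A point is a path through the tree together with a point of the cube, and the path prescribes some of the coordinates. One more step along a path can fix any countable set of coordinates, which gives the almost P property. No path fixes all coordinates, so every point lies in a copy of an infinite cube. Section~\ref{sec:lower} proves the lower bounds and shows where a counterexample has to differ from a small space. Section~\ref{sec:onestep} carries out one step of the construction by hand, Section~\ref{sec:paths} sets up the iteration, and Sections~\ref{sec:main}, \ref{sec:weights} and \ref{sec:pi} prove the three theorems.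

\section{Notation and standard facts}\label{sec:facts}

An ordinal is the set of smaller ordinals, and $\omega_1,\omega_2$ also denote the corresponding cardinals. Functions are sets of pairs, so $f\subseteq g$ means that $g$ extends $f$. If $p$ is a function whose domain is an ordinal $\delta$, we call $\delta$ the \emph{length} of $p$ and write $p^{\frown}\ell=p\cup\{(\delta,\ell)\}$; the function of length $1$ with value $\ell$ is $\langle\ell\rangle$. A space is \emph{zero-dimensional} if it has a base of clopen sets. We use the following facts.
\begin{enumerate}
\item[(F1)] A compact space is regular: if $U$ is open and $x\in U$, there is an open $V\ni x$ with $\overline V\subseteq U$. A decreasing family of nonempty closed sets has nonempty intersection, and if the intersection is contained in an open set $O$, then so is a member of the family.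
\item[(F2)] $\pi w(X)\le w(X)$. If $X$ has $\lambda$ pairwise disjoint nonempty open sets, then $\pi w(X)\ge\lambda$, since each of them contains its own member of a $\pi$-base. If $Y\subseteq X$ then $w(Y)\le w(X)$, and if $Y$ is open then $\pi w(Y)\le\pi w(X)$.
\item[(F3)] $w(2^\lambda)=\lambda$ for infinite $\lambda$. There are $\lambda$ basic boxes; conversely, each of the $\lambda$ compact open sets $\{b:b_\xi=0\}$ is a finite union of members of any given base.
\item[(F4)] A point of $X$ that lies in a subspace homeomorphic to $2^\lambda$ with $\lambda$ infinite is the limit of a nontrivial convergent sequence, by the last example in the introduction.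
\item[(F5)] $\mathfrak c^\omega=(2^\omega)^\omega=\mathfrak c$ and $\mathfrak c^{\omega_1}=(2^\omega)^{\omega_1}=2^{\omega_1}$. Countable subsets of $\omega_1$ and of $\omega_2$ are bounded.
\end{enumerate}

\section{Two lower bounds}\label{sec:lower}

The source of P-points is a decreasing chain of open sets of length $\omega_1$.

\begin{lemma}\label{lem:chain}
Let $U_\alpha$ $(\alpha<\omega_1)$ be nonempty open subsets of a compact space $X$ with $U_\beta\subseteq U_\alpha$ for $\alpha<\beta$ and $\overline{U_{\alpha+1}}\subseteq U_\alpha$ for all $\alpha$. Then $K=\bigcap_{\alpha<\omega_1}U_\alpha$ is nonempty and closed, and every $G_\delta$ set containing $K$ contains some $U_\beta$. In particular, if $K=\{x\}$, then $x$ is a P-point.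
\end{lemma}

\begin{proof}
We have $K=\bigcap_\alpha\overline{U_\alpha}$, which is closed and nonempty by (F1). Let $K\subseteq\bigcap_nO_n$ with $O_n$ open. By (F1) there are $\alpha_n<\omega_1$ with $\overline{U_{\alpha_n}}\subseteq O_n$. Then $\beta=\sup_n\alpha_n<\omega_1$ and $U_\beta\subseteq\bigcap_nO_n$.
\end{proof}

\begin{proposition}\label{prop:small}
Every compact almost P space $X$ of weight at most $\omega_1$ has a P-point; in fact its P-points are dense.
\end{proposition}

\begin{proof}
Let $\{B_\alpha:\alpha<\omega_1\}$ enumerate a base, with repetitions if necessary, and let $U_0$ be any nonempty open set. We construct a chain as in Lemma~\ref{lem:chain} such that each $U_{\alpha+1}$ is contained in $B_\alpha$ or disjoint from $B_\alpha$.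

At a successor step use regularity. If $U_\alpha\cap B_\alpha\neq\emptyset$, choose a nonempty open $U_{\alpha+1}$ with $\overline{U_{\alpha+1}}\subseteq U_\alpha\cap B_\alpha$; otherwise choose it with $\overline{U_{\alpha+1}}\subseteq U_\alpha$. At a limit step $\lambda<\omega_1$, the set $\bigcap_{\alpha<\lambda}U_\alpha=\bigcap_{\alpha<\lambda}\overline{U_\alpha}$ is nonempty by compactness and is a $G_\delta$ set because $\lambda$ is countable. Since $X$ is almost P, its interior is nonempty, and we let $U_\lambda$ be this interior.

Suppose that $x\ne y$ both lie in $K=\bigcap_\alpha U_\alpha$, and choose $\alpha$ with $x\in B_\alpha$ and $y\notin B_\alpha$. If $U_{\alpha+1}\subseteq B_\alpha$ then $y\notin U_{\alpha+1}$, and if $U_{\alpha+1}\cap B_\alpha=\emptyset$ then $x\notin U_{\alpha+1}$; both are impossible. So $K$ is a single point, which lies in $U_0$ and is a P-point by Lemma~\ref{lem:chain}.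
\end{proof}

The proof shows what a counterexample must look like. The recursion runs in every compact almost P space, whatever its weight, and the bound on the weight is used only to shrink $K$ to a point. In a larger space $K$ may have many points, and the recursion may be unable to continue, because $K$ is an intersection of $\omega_1$ open sets and the almost P property gives it no interior. Countable sets outside $K$ do no harm: if $D$ is countable and disjoint from $K$, then the $G_\delta$ set $X\setminus D$ contains some $U_\beta$, so $\overline D\cap K=\emptyset$. Hence a point of $K$ can fail to be a weak P-point of $X$ only by failing to be a weak P-point of $K$. In a counterexample every such $K$ is itself a space without weak P-points. In our constructions the typical $K$ is a Cantor cube.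

The second lower bound comes from a binary tree of open sets.

\begin{lemma}\label{lem:cellular}
A compact almost P space $X$ without isolated points has $\mathfrak c$ pairwise disjoint nonempty open sets. Hence its weight and its $\pi$-weight are at least $\mathfrak c$.
\end{lemma}

\begin{proof}
A nonempty open set $U$ contains two distinct points. They have disjoint open neighborhoods inside $U$, and by regularity these can be shrunk to nonempty open sets whose closures are disjoint and contained in $U$. So there are nonempty open sets $U_s$, indexed by finite $0$--$1$ sequences $s$, such that $\overline{U_{s^{\frown}0}}$ and $\overline{U_{s^{\frown}1}}$ are disjoint subsets of $U_s$. For $f\in2^\omega$ the set $\bigcap_nU_{f\restriction n}=\bigcap_n\overline{U_{f\restriction n}}$ is a nonempty $G_\delta$ set; let $W_f\neq\emptyset$ be its interior. If $f\ne g$ first differ at $n$, then $W_f\subseteq U_{f\restriction(n+1)}$ and $W_g\subseteq U_{g\restriction(n+1)}$ are disjoint. The last statement follows from (F2).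
\end{proof}

\section{One step: repairing a Cantor cube}\label{sec:onestep}

Let $\kappa$ be an uncountable cardinal. The cube $2^\kappa$ has no weak P-points, and we want to enlarge it so that its $G_\delta$ sets acquire interior while every point stays inside a cube.

Let $\Sigma$ be the set of countable partial functions from $\kappa$ to $2$, and put $C_\sigma=\{b\in2^\kappa:\sigma\subseteq b\}$ for $\sigma\in\Sigma$. Each $C_\sigma$ is closed and homeomorphic to $2^\kappa$, since $\kappa$ coordinates lie outside $\operatorname{dom}\sigma$. These are the sets to repair: a $G_\delta$ set containing $a$ contains countably many basic boxes' intersection around $a$, and therefore contains $C_{a\restriction S}$ for a countable $S\subseteq\kappa$. We attach an \emph{open} copy of each $C_\sigma$, placed so that the copies accumulate on the original cube. Let $\Sigma\cup\{\infty\}$ be the one-point compactification of the discrete set $\Sigma$, and let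
\[
Y=\bigl(\{\infty\}\times2^\kappa\bigr)\cup\bigcup_{\sigma\in\Sigma}\bigl(\{\sigma\}\times C_\sigma\bigr)\ \subseteq\ (\Sigma\cup\{\infty\})\times2^\kappa .
\]
The complement of $Y$ is the union of the open sets $\{\sigma\}\times(2^\kappa\setminus C_\sigma)$, so $Y$ is compact. Each point of $Y$ lies in a copy of $2^\kappa$, so $Y$ has no weak P-points.

Now let $G$ be a $G_\delta$ set of $Y$ that meets the original cube, say $(\infty,a)\in G$. A basic neighborhood of $(\infty,a)$ excludes finitely many $\sigma$ and fixes finitely many coordinates. So there are countable sets $N\subseteq\Sigma$ and $S\subseteq\kappa$ such that $(\sigma,b)\in G$ whenever $(\sigma,b)\in Y$, $\sigma\notin N$ and $b\restriction S=a\restriction S$. The functions $a\restriction(S\cup\{\xi\})$ for $\xi\in\kappa\setminus S$ are pairwise distinct and uncountably many, so one of them, call it $\sigma$, is not in $N$. Every $b\in C_\sigma$ agrees with $a$ on $S$. Hence $G$ contains $\{\sigma\}\times C_\sigma$, which is a nonempty open subset of $Y$.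

The original cube is repaired, but $Y$ is not almost P, because each $\{\sigma\}\times C_\sigma$ is an open subspace homeomorphic to $2^\kappa$. These cubes must be repaired in the same way, and then the cubes attached to them, and so on. A point of the iterated construction remembers a sequence $\sigma_0,\sigma_1,\dots$ of compatible partial functions. After $\omega$ steps compactness produces new cubes, one for each infinite sequence, and each is a $G_\delta$ set, being the intersection of the countably many open pieces determined by the finite initial segments. So the construction continues into the transfinite. It can stop at $\omega_1$, because a $G_\delta$ set sees only a countable initial segment of the sequence. By then at most $\omega_1$ coordinates have been fixed, and if $\kappa\ge\omega_2$ a full cube is still free. The next section describes the space of transfinite sequences that replaces $\Sigma\cup\{\infty\}$, so that the whole iteration is written down at once.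

\section{Path spaces}\label{sec:paths}

Let $A$ be a set, whose elements we call \emph{letters}. A \emph{tree over $A$} is a set $T$ of functions $t:\alpha+1\to A$ with $\alpha<\omega_1$ such that $t\in T$ and $\beta\in\operatorname{dom}t$ imply $t\restriction(\beta+1)\in T$. A \emph{path} is a function $p:\delta\to A$ with $\delta\le\omega_1$ and $p\restriction(\alpha+1)\in T$ for all $\alpha<\delta$. The empty function is a path, every element of $T$ is a path, and every restriction of a path to an ordinal is a path. Let $\Pi=\Pi(T)$ be the set of paths, put $[t]=\{p\in\Pi:t\subseteq p\}$ for $t\in T$, and give $\Pi$ the topology generated by the sets $[t]$ and $\Pi\setminus[t]$.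

If $T=\{\langle\ell\rangle:\ell\in A\}$, then each $\langle\ell\rangle$ is isolated and the basic neighborhoods of the empty path are cofinite, so $\Pi$ is the one-point compactification of the discrete set $A$ used in Section~\ref{sec:onestep}. In general the same picture repeats at every path $p$ of countable length: if $p^{\frown}\ell_n\in T$ for distinct letters $\ell_n$, then $p^{\frown}\ell_n\to p$, because a node $t\not\subseteq p$ is contained in at most one of these extensions.

\begin{lemma}\label{lem:compact}
$\Pi$ is homeomorphic to a closed subspace of $2^T$. Hence it is compact, Hausdorff and zero-dimensional, of weight at most $|T|+\omega$.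
\end{lemma}

\begin{proof}
Identify points of $2^T$ with subsets of $T$, and map $p\in\Pi$ to $c_p=\{t\in T:t\subseteq p\}$. The map is injective because $p=\bigcup_{\alpha\in\operatorname{dom}p}p\restriction(\alpha+1)=\bigcup c_p$. The preimage of $\{c:t\in c\}$ is $[t]$, so the subbase of $\Pi$ corresponds to the standard subbase of $2^T$ and the map is a homeomorphism onto its image.

We claim that the image is the set $\mathcal C$ of all $c\subseteq T$ that are chains under $\subseteq$ and are downward closed in $T$. Each $c_p$ is in $\mathcal C$, since its elements are restrictions of $p$ to ordinals. Conversely, let $c\in\mathcal C$ and $p=\bigcup c$. Then $p$ is a function whose domain $\delta$ is a union of countable ordinals, so $\delta\le\omega_1$. For $\alpha<\delta$ some $t\in c$ has $\alpha\in\operatorname{dom}t$, and $p\restriction(\alpha+1)=t\restriction(\alpha+1)$ lies in $T$ and therefore in $c$. So $p$ is a path. Every element of $c$ is contained in $p$, and if $t\in T$ has length $\alpha+1$ and $t\subseteq p$, then $\alpha<\delta$ and $t=p\restriction(\alpha+1)\in c$. Thus $c=c_p$.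

Finally, $\mathcal C$ is closed. If $c\notin\mathcal C$, then either $c$ contains two incomparable nodes $s,t$, or there are nodes $s\subseteq t$ with $t\in c$ and $s\notin c$. In each case the failure depends only on the coordinates $s$ and $t$, so it persists in a neighborhood of $c$.
\end{proof}

Our spaces are subspaces $X\subseteq\Pi\times K^\Lambda$, where $K$ is $2$ or $2^\omega$ and $\Lambda$ is a set of coordinates. For $t\in T$ put
\[
X_t=\{(q,b)\in X:t\subseteq q\},
\]
a clopen subset of $X$. The next lemma is the general form of the analysis of $G_\delta$ sets in Section~\ref{sec:onestep}: a $G_\delta$ set remembers about each of its points only a countable initial segment of the path, a countable set of forbidden next letters and a countable set of coordinates.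

\begin{lemma}\label{lem:gdelta}
Let $X\subseteq\Pi\times K^\Lambda$, let $G$ be a $G_\delta$ set of $X$ and let $(p,a)\in G$. There are a countable ordinal $\delta\le\operatorname{dom}p$ and countable sets $N\subseteq A$ and $S\subseteq\Lambda$ with the following property. If $\ell\in A\setminus N$ and $t=(p\restriction\delta)^{\frown}\ell\in T$, then every $(q,b)\in X_t$ with $b\restriction S=a\restriction S$ lies in $G$.
\end{lemma}

\begin{proof}
Write $G=X\cap\bigcap_nO_n$ with $O_n$ open in $\Pi\times K^\Lambda$. Each $O_n$ contains a basic neighborhood of $(p,a)$, which is given by finitely many conditions $s\subseteq q$ with $s\subseteq p$, finitely many conditions $r\not\subseteq q$ with $r\not\subseteq p$, and finitely many conditions $b_\xi\in V$ with $V$ an open neighborhood of $a_\xi$. Let $P$, $R$ and $S$ be the countable sets of all $s$, all $r$ and all $\xi$ that occur for some $n$. Then a point $(q,b)\in X$ lies in $G$ as soon as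
\[
s\subseteq q\ \ (s\in P),\qquad r\not\subseteq q\ \ (r\in R),\qquad b\restriction S=a\restriction S .
\]
Put
\[
\delta=\sup\{\operatorname{dom}s:s\in P\},\qquad N=\{r(\delta):r\in R,\ \delta\in\operatorname{dom}r\},
\]
with $\delta=0$ if $P$ is empty. Then $\delta\le\operatorname{dom}p$ because each $s\in P$ is contained in $p$, and $\delta<\omega_1$ by (F5).

Let $\ell\notin N$, let $t=(p\restriction\delta)^{\frown}\ell\in T$ and let $q\supseteq t$ be a path. For $s\in P$ we have $s\subseteq p\restriction\delta\subseteq q$. Suppose that $r\in R$ and $r\subseteq q$. If $\operatorname{dom}r\le\delta$, then $r\subseteq q\restriction\delta=p\restriction\delta$, contradicting $r\not\subseteq p$. Otherwise $\delta\in\operatorname{dom}r$ and $\ell=q(\delta)=r(\delta)\in N$, contradicting the choice of $\ell$.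
\end{proof}

\begin{corollary}\label{cor:criterion}
Let $X\subseteq\Pi\times K^\Lambda$ be closed and nonempty, with $X_t\ne\emptyset$ for all $t\in T$. Suppose that for every $(p,a)\in X$, every countable ordinal $\delta\le\operatorname{dom}p$ and all countable sets $N\subseteq A$ and $S\subseteq\Lambda$ there is a letter $\ell\notin N$ such that
\[
t=(p\restriction\delta)^{\frown}\ell\in T\qquad\text{and}\qquad b\restriction S=a\restriction S\ \text{ for all }(q,b)\in X_t .
\]
Then every nonempty $G_\delta$ set of $X$ contains some $X_t$. So $X$ is a compact almost P space, and $\{X_t:t\in T\}$ is a $\pi$-base of $X$.
\end{corollary}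

\begin{proof}
Given $(p,a)\in G$, take $\delta,N,S$ from Lemma~\ref{lem:gdelta} and $\ell,t$ from the hypothesis; then $X_t\subseteq G$. The statement on the $\pi$-base follows because open sets are $G_\delta$ sets.
\end{proof}

The height $\omega_1$ is used in the inequality $\delta<\omega_1$, which leaves room for the next letter even when $p$ itself has full length and cannot be extended.

\begin{remark}\label{rem:bare}
Let $A$ be uncountable and let $T$ be the tree of all functions $\alpha+1\to A$ with $\alpha<\omega_1$. Corollary~\ref{cor:criterion} with $\Lambda=\emptyset$ shows that $\Pi$ is almost P. Every path of countable length is the limit of a sequence of its one-step extensions. A path $p$ of length $\omega_1$, however, is the only point in the intersection of the chain of clopen sets $[p\restriction(\alpha+1)]$, so it is a P-point by Lemma~\ref{lem:chain}. The purpose of the factor $K^\Lambda$ is to replace these P-points by cubes without losing the almost P property.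
\end{remark}

\section{The counterexample}\label{sec:main}

\begin{proposition}\label{prop:main}
Let $\kappa\ge\omega_2$ be a cardinal with $\kappa^\omega=\kappa$. There is a zero-dimensional compact almost P space $X$ of weight $\kappa$ in which every point lies in a copy of $2^\kappa$ contained in $X$. In particular every point of $X$ is the limit of a nontrivial convergent sequence, and $X$ has no weak P-point.
\end{proposition}

\begin{proof}
The letters are the elements of the set $\Sigma$ of countable partial functions from $\kappa$ to $2$. A nonempty element of $\Sigma$ is the range of a function $\omega\to\kappa\times2$, so $|\Sigma|\le\kappa^\omega=\kappa$, and the one-element partial functions give $|\Sigma|=\kappa$. Let $T$ be the set of all $t:\alpha+1\to\Sigma$ with $\alpha<\omega_1$ such that $\bigcup\operatorname{ran}t$ is a function. This is a tree over $\Sigma$, and $|T|\le\omega_1\cdot\kappa^\omega=\kappa$.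

For $p\in\Pi=\Pi(T)$ let $\rho(p)=\bigcup\operatorname{ran}p$. Any two elements of $\rho(p)$ lie in $p(\alpha)\cup p(\beta)$ for some $\alpha\le\beta<\operatorname{dom}p$, hence in the function $\rho(p\restriction(\beta+1))$. So $\rho(p)$ is a partial function from $\kappa$ to $2$, and $|\rho(p)|\le\omega_1\cdot\omega=\omega_1$. Define
\[
X=\{(p,a)\in\Pi\times2^\kappa:\rho(p)\subseteq a\}.
\]

\emph{$X$ is closed.} If $(p,a)\notin X$, there are $\alpha\in\operatorname{dom}p$ and $(\xi,i)\in p(\alpha)$ with $a_\xi=1-i$. Every $q\in[p\restriction(\alpha+1)]$ has $(\xi,i)\in\rho(q)$, so $[p\restriction(\alpha+1)]\times\{b:b_\xi=1-i\}$ is a neighborhood of $(p,a)$ missing $X$. By Lemma~\ref{lem:compact}, $X$ is a closed subspace of $2^T\times2^\kappa$, so it is compact and zero-dimensional of weight at most $\kappa$.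

\emph{Every point lies in a cube.} Let $p\in\Pi$ and $F=\kappa\setminus\operatorname{dom}\rho(p)$. Since $|\rho(p)|\le\omega_1<\kappa$, we have $|F|=\kappa$. The fiber $\{(p,b):\rho(p)\subseteq b\}$ of $X$ over $p$ is homeomorphic to $2^F$, hence to $2^\kappa$. Every point of $X$ lies in a fiber, and (F4) gives the last sentence of the proposition.

\emph{Weight.} Each $X_t$ contains the fiber over $t$ and is therefore nonempty. The $\kappa$ sets $X_{\langle\sigma\rangle}$ $(\sigma\in\Sigma)$ are nonempty, open and pairwise disjoint, so $w(X)=\kappa$ by (F2).

\emph{$X$ is almost P.} We verify the hypothesis of Corollary~\ref{cor:criterion}. Let $(p,a)\in X$, let $\delta\le\operatorname{dom}p$ be countable, and let $N\subseteq\Sigma$ and $S\subseteq\kappa$ be countable. As in Section~\ref{sec:onestep}, choose $\xi\in\kappa\setminus S$ such that $\sigma=a\restriction(S\cup\{\xi\})$ is not in $N$, and let $t=(p\restriction\delta)^{\frown}\sigma$. The set $\bigcup\operatorname{ran}t=\rho(p\restriction\delta)\cup\sigma$ is contained in $a$, so it is a function and $t\in T$. If $(q,b)\in X_t$, then $a\restriction S\subseteq\sigma=q(\delta)\subseteq\rho(q)\subseteq b$, that is, $b\restriction S=a\restriction S$.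
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Under CH we have $\mathfrak c=\omega_1$, so a compact almost P space of weight $\mathfrak c$ has a P-point by Proposition~\ref{prop:small}, and a P-point is a weak P-point. If CH fails, then $\mathfrak c\ge\omega_2$, and $\mathfrak c^\omega=\mathfrak c$ by (F5). Proposition~\ref{prop:main} with $\kappa=\mathfrak c$ gives a space with all the properties in the last sentence of the theorem, so (2) fails.
\end{proof}

\begin{remark}\label{rem:hyp}
The two hypotheses of Proposition~\ref{prop:main} play separate roles. The equation $\kappa^\omega=\kappa$ is used only to count $\Sigma$ and $T$, and so to bound the weight. The inequality $\kappa\ge\omega_2$ is used only to keep coordinates free; the almost P property needs no more than $\kappa\ge\omega_1$. For a path $p$ of length $\omega_1$ the fiber over $p$ is the intersection of the chain of clopen sets $X_{p\restriction(\alpha+1)}$, so it is one of the sets $K$ discussed after Proposition~\ref{prop:small}. For $\kappa=\omega_1$ the path $p(\alpha)=\{(\alpha,0)\}$ fixes every coordinate, its fiber is a single point, and that point is a P-point by Lemma~\ref{lem:chain}.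
\end{remark}

\section{The possible weights}\label{sec:weights}

Proposition~\ref{prop:main} reaches only cardinals with $\kappa^\omega=\kappa$. To reach the others we take many copies of one example. Given a compact space $Z$ and an infinite cardinal $\kappa$, let $Z_\kappa$ be the one-point compactification of the topological sum of $\kappa$ copies $Z^{(\alpha)}$ of $Z$. The copies are clopen in $Z_\kappa$. A compact subset of the sum meets only finitely many copies, so the complements of finite unions of copies form a local base at $\infty$.

\begin{lemma}\label{lem:sum}
Let $Z$ be a compact almost P space without weak P-points and let $\kappa\ge\omega_1$. Then $Z_\kappa$ is almost P and has no weak P-points, $w(Z_\kappa)=\max(\kappa,w(Z))$ and $\pi w(Z_\kappa)=\max(\kappa,\pi w(Z))$.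
\end{lemma}

\begin{proof}
Let $G$ be a nonempty $G_\delta$ set. If $\infty\in G$, then $G$ contains all but countably many copies, and since $\kappa$ is uncountable it contains a copy, which is open. If $\infty\notin G$, then $G$ meets some copy in a nonempty $G_\delta$ set of that copy, whose interior in the copy is nonempty and open in $Z_\kappa$. So $Z_\kappa$ is almost P.

A point of a copy lies in the closure of a countable set of other points of that copy. Points chosen from infinitely many distinct copies $Z^{(\alpha_n)}$, one from each, form a sequence converging to $\infty$. So there are no weak P-points.

The copies are $\kappa$ pairwise disjoint nonempty open sets, each homeomorphic to $Z$, so (F2) gives the lower bounds for $w$ and $\pi w$. For the upper bounds, the union of bases of the copies together with the $\kappa$ complements of finite unions of copies is a base of size at most $\kappa\cdot w(Z)+\kappa$, and the union of $\pi$-bases of the copies is a $\pi$-base of size at most $\kappa\cdot\pi w(Z)$, because every nonempty open set meets a copy.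
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:weights}]
Let $X$ be a compact almost P space without weak P-points. Then $X$ has no isolated points, so $w(X)\ge\mathfrak c$ by Lemma~\ref{lem:cellular}, and $X$ has no P-points, so $w(X)\ge\omega_2$ by Proposition~\ref{prop:small}.

Conversely, let $\mu=\max(\mathfrak c,\omega_2)$. We check that $\mu^\omega=\mu$. If CH fails, then $\mu=\mathfrak c$ and (F5) applies. If CH holds, then $\mu=\omega_2$. Every function $\omega\to\omega_2$ maps into some ordinal $\beta<\omega_2$, and $|\beta|\le\omega_1$, so
\[
\omega_2^\omega\le\omega_2\cdot\omega_1^\omega=\omega_2\cdot\mathfrak c^\omega=\omega_2\cdot\mathfrak c=\omega_2 .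
\]
Proposition~\ref{prop:main} gives a compact almost P space $Z$ of weight $\mu$ without weak P-points. For $\kappa\ge\mu$ the space $Z_\kappa$ has the same properties and weight $\kappa$, by Lemma~\ref{lem:sum}.
\end{proof}

\section{Small $\pi$-weight}\label{sec:pi}

By Corollary~\ref{cor:criterion} the $\pi$-weight of our spaces is bounded by the size of the tree, so for Theorem~\ref{thm:pi} we need a tree with $\mathfrak c$ nodes. Under CH this means $\omega_1$ nodes, while the weight must be at least $\omega_2$, so the coordinates have to outnumber the nodes. The construction of Section~\ref{sec:main} cannot do this: there a letter names the coordinates that it fixes, and there are as many letters as coordinates. We make two changes.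

First, one letter must serve many countable sets of coordinates at once. We attach to each letter $\alpha<\mathfrak c$ a function $e_\alpha$ defined on \emph{all} coordinates, in such a way that every countable assignment of values is realized by some $e_\alpha$. Second, a letter must not impose $e_\alpha$ on all coordinates, for then nothing remains free. We index the coordinates by the paths $x$ of length $\omega_1$, and a path $p$ fixes the coordinate $x$ at the moment when $p$ leaves $x$, using the letter by which it leaves. The coordinates $x\supseteq p$ stay free, and there is always at least one.

Let $\Lambda$ be the set of all functions $\omega_1\to\mathfrak c$. By (F5), $|\Lambda|=2^{\omega_1}\le2^{\mathfrak c}$.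

\begin{lemma}\label{lem:family}
There are functions $e_\alpha:\Lambda\to2^\omega$ $(\alpha<\mathfrak c)$ such that for every countable $S\subseteq\Lambda$ and every $v:S\to2^\omega$ there are $\mathfrak c$ many $\alpha$ with $e_\alpha\restriction S=v$.
\end{lemma}

\begin{proof}
Fix an injection $h$ from $\Lambda$ into the set $2^{\mathfrak c}$ of functions $\mathfrak c\to2$. The point is that countably many elements of $\Lambda$ are told apart by countably many bits of $h$. Consider triples $(C,Q,\varphi)$ where $C\subseteq\mathfrak c$ is countable, $Q\subseteq2^C$ is countable and $\varphi:Q\to2^\omega$. There are at most $\mathfrak c^\omega=\mathfrak c$ choices for $C$; given $C$ we have $|2^C|\le\mathfrak c$, so there are at most $\mathfrak c$ choices for $Q$; and given $Q$ there are at most $\mathfrak c$ choices for $\varphi$. For such a triple define $e_{C,Q,\varphi}(x)=\varphi(h(x)\restriction C)$ if $h(x)\restriction C\in Q$, and let $e_{C,Q,\varphi}(x)$ be the zero sequence otherwise.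

Given $S$ and $v$, pick for each pair $x\ne y$ in $S$ an ordinal at which $h(x)$ and $h(y)$ differ, and let $C$ be the countable set of these ordinals. Then $x\mapsto h(x)\restriction C$ is injective on $S$. Let $Q=\{h(x)\restriction C:x\in S\}$ and $\varphi(h(x)\restriction C)=v(x)$ for $x\in S$. Then $e_{C,Q,\varphi}\restriction S=v$. It remains to enumerate the at most $\mathfrak c$ functions $e_{C,Q,\varphi}$ as $e_\alpha$ $(\alpha<\mathfrak c)$ so that each appears $\mathfrak c$ times, which is possible since $\mathfrak c\cdot\mathfrak c=\mathfrak c$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pi}]
Let $T$ be the tree of all functions $\alpha+1\to\mathfrak c$ with $\alpha<\omega_1$. Then $|T|=\omega_1\cdot\mathfrak c^\omega=\mathfrak c$, and $\Pi=\Pi(T)$ consists of all functions $p:\delta\to\mathfrak c$ with $\delta\le\omega_1$. For $p\in\Pi$ and $x\in\Lambda$ with $p\not\subseteq x$ let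
\[
\Delta(p,x)=\min\{\beta\in\operatorname{dom}p:p(\beta)\ne x(\beta)\},\qquad f_p(x)=e_{p(\Delta(p,x))}(x)\in2^\omega .
\]
We use one property of these values.
\begin{equation}\label{eq:stable}
\text{If } p\subseteq q\text{ are paths and }p\not\subseteq x,\text{ then }q\not\subseteq x\text{ and }f_q(x)=f_p(x).
\end{equation}
Indeed, with $\beta=\Delta(p,x)$ we have $q\restriction\beta=p\restriction\beta=x\restriction\beta$ and $q(\beta)=p(\beta)\ne x(\beta)$, so $\Delta(q,x)=\beta$. Define
\[
X=\{(p,a)\in\Pi\times(2^\omega)^\Lambda:\ a_x=f_p(x)\text{ for all }x\in\Lambda\text{ with }p\not\subseteq x\}.
\]
For example, the fiber over the empty path is all of $(2^\omega)^\Lambda$, and over $\langle\alpha\rangle$ the coordinates $x$ with $x(0)\ne\alpha$ are set equal to $e_\alpha(x)$ while those with $x(0)=\alpha$ are free.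

\emph{$X$ is closed.} Let $(p,a)\notin X$, so that $p\not\subseteq x$ and $a_x\ne f_p(x)$ for some $x$. Let $t=p\restriction(\Delta(p,x)+1)$. Then $t\not\subseteq x$, and \eqref{eq:stable} gives $f_q(x)=f_t(x)=f_p(x)$ for all $q\in[t]$. So $[t]\times\{b:b_x\ne f_p(x)\}$ is a neighborhood of $(p,a)$ missing $X$. Hence $X$ is compact.

\emph{No weak P-points.} For $p\in\Pi$ let $\Lambda_p=\{x\in\Lambda:p\subseteq x\}$, which is nonempty because $p$ extends to a function on $\omega_1$. The fiber of $X$ over $p$ consists of the points $(p,b)$ with $b$ prescribed outside $\Lambda_p$ and arbitrary on $\Lambda_p$. It is homeomorphic to $(2^\omega)^{\Lambda_p}$, which is an infinite Cantor cube. By (F4), every point of $X$ is the limit of a nontrivial convergent sequence. Also each $X_t$ is nonempty, since it contains the fiber over $t$.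

\emph{$X$ is almost P.} We verify the hypothesis of Corollary~\ref{cor:criterion}. Let $(p,a)\in X$, let $\delta\le\operatorname{dom}p$ be countable, let $N\subseteq\mathfrak c$ and $S\subseteq\Lambda$ be countable, and write $p'=p\restriction\delta$. The next letter should leave every $x\in S$ that has not been left yet, and give it the value $a_x$. By Lemma~\ref{lem:family} there are $\mathfrak c$ many $\alpha$ with $e_\alpha\restriction S=a\restriction S$, so we can choose such an $\alpha$ outside the countable set $N\cup\{x(\delta):x\in S\}$. Let $t=(p')^{\frown}\alpha\in T$, let $(q,b)\in X_t$ and let $x\in S$.
\begin{itemize}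
\item If $p'\not\subseteq x$, apply \eqref{eq:stable} to $p'\subseteq q$ and to $p'\subseteq p$. Since $(q,b)$ and $(p,a)$ lie in $X$, we get $b_x=f_q(x)=f_{p'}(x)=f_p(x)=a_x$.
\item If $p'\subseteq x$, then $q\restriction\delta=x\restriction\delta$ and $q(\delta)=\alpha\ne x(\delta)$. So $\Delta(q,x)=\delta$ and $b_x=e_\alpha(x)=a_x$.
\end{itemize}
Thus $b\restriction S=a\restriction S$.

\emph{Weight and $\pi$-weight.} By Corollary~\ref{cor:criterion}, $\{X_t:t\in T\}$ is a $\pi$-base of size at most $\mathfrak c$, and the $\mathfrak c$ sets $X_{\langle\alpha\rangle}$ are pairwise disjoint, so $\pi w(X)=\mathfrak c$. The space $X$ embeds in $2^T\times2^{\omega\times\Lambda}$, so $w(X)\le\mathfrak c+2^{\omega_1}=2^{\omega_1}$. The fiber over the empty path is homeomorphic to $2^{\omega\times\Lambda}$, which has weight $2^{\omega_1}$ by (F3). So $w(X)=2^{\omega_1}$.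

This proves the first assertion. For $\kappa\ge\mathfrak c$, Lemma~\ref{lem:sum} applied to $Z=X$ gives a compact almost P space of $\pi$-weight $\kappa$ without weak P-points. Conversely, such a space has no isolated points, so its $\pi$-weight is at least $\mathfrak c$ by Lemma~\ref{lem:cellular}.
\end{proof}

\begin{remark}
A path $p$ of length $\omega_1$ has the single free coordinate $x=p$. This is why the coordinates take values in $2^\omega$. With values in $2$ the fiber over $p$ would consist of two points, and each such point $(p,a)$ would be the only point in the intersection of the chain of clopen sets $X_{p\restriction(\alpha+1)}\cap\{(q,b):b_p=a_p\}$, hence a P-point by Lemma~\ref{lem:chain}.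
\end{remark}

\begin{remark}
Under CH the space just constructed has $\pi$-weight $\omega_1$, so Proposition~\ref{prop:small} fails with $\pi$-weight in place of weight. The step that breaks is the choice of $\alpha$ with $x\in B_\alpha$ and $y\notin B_\alpha$, which a $\pi$-base does not allow. On the other hand, this space has weight $\mathfrak c$ only if $2^{\omega_1}=\mathfrak c$, whereas Proposition~\ref{prop:main} gives weight $\mathfrak c$ from the failure of CH alone.
\end{remark}

\begin{thebibliography}{1}

\bibitem{MWP}
\emph{Many Weak P-Sets},
\texttt{https://webpages.charlotte.edu/\~{}adow/weakP-DvM2020.pdf}

\end{thebibliography}
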